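# A three-sided assignment game with no stable set

## 1. Markets, matchings and the assignment game

**Definition (TU game).** A TU game is a pair $(N,w)$ where $N$ is a finite set of agents and $w$ assigns a real number $w(S)$ to each coalition $S\subseteq N$, with $w(\emptyset)=0$. For $x\in\mathbb R^N$ and $S\subseteq N$ we write $x(S)=\sum_{i\in S}x_i$.

**Definition (three-sided assignment market and game).** A three-sided assignment market consists of three pairwise disjoint finite nonempty sets $M_1,M_2,M_3$ (the sectors) and a valuation $a_{ijk}\ge 0$ for every triplet $(i,j,k)\in M_1\times M_2\times M_3$. Put $N=M_1\cup M_2\cup M_3$. A *matching in* $S\subseteq N$ is a set of triplets from $(S\cap M_1)\times(S\cap M_2)\times(S\cap M_3)$ in which each agent appears at most once. The associated three-sided assignment game is $(N,w_A)$ with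
$$w_A(S)=\max\Big\{\sum_{(i,j,k)\in\mu}a_{ijk}:\ \mu\text{ a matching in }S\Big\},$$
and $w_A(S)=0$ if $S$ contains no triplet. In particular $w_A(\{i\})=0$ for every agent $i$.

We write $w$ for $w_A$ and $v(\theta)=a_{ijk}$ for the value of a triplet $\theta=(i,j,k)$. A triplet is also a coalition of three agents, and then $w(\theta)=v(\theta)$, because $\theta$ is the only triplet inside it.

**Example 1.** Let $M_1=\{\alpha,\alpha'\}$, $M_2=\{\beta\}$, $M_3=\{\gamma\}$, with $v(\alpha,\beta,\gamma)=v(\alpha',\beta,\gamma)=1$. Both triplets use $\beta$, so a matching has at most one triplet. Hence $w(S)=1$ if $S$ contains $\beta,\gamma$ and at least one of $\alpha,\alpha'$, and $w(S)=0$ otherwise. Call this market $E$.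

**Definition ($m$-sided assignment game).** For $m\ge2$ an $m$-sided assignment game is defined in the same way, with $m$ sectors and $m$-tuples containing one agent of each sector.

**Example 2.** For $m=2$, one agent in each sector and pair value $1$: $w(N)=1$ and $w$ of a single agent is $0$.

## 2. Imputations, domination, core and stable sets

**Definition (imputation).** The imputation set is $I(w)=\{x\in\mathbb R^N:\ x(N)=w(N),\ x_i\ge w(\{i\})=0\text{ for all }i\}$.

**Example 3.** In $E$, the imputations are the nonnegative vectors $(x_\alpha,x_{\alpha'},x_\beta,x_\gamma)$ with sum $1$.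

**Definition (domination).** Let $x,y\in I(w)$ and let $S\ne\emptyset$ be a coalition. Then $x$ *dominates $y$ via $S$* if $x_i>y_i$ for all $i\in S$ and $x(S)\le w(S)$. We say $x$ *dominates* $y$ if it does so via some nonempty $S$.

So each member of $S$ strictly gains, and $S$ can pay for it on its own. No imputation dominates itself.

**Example 4.** In $E$, let $y=(0,\tfrac12,\tfrac14,\tfrac14)$ and $x=(\tfrac16,0,\tfrac5{12},\tfrac5{12})$. Then $x$ dominates $y$ via $\{\alpha,\beta,\gamma\}$: each of these three agents gains, and $\tfrac16+\tfrac5{12}+\tfrac5{12}=1=w(\{\alpha,\beta,\gamma\})$.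

**Definition (core).** The core is the set of $x\in I(w)$ with $x(S)\ge w(S)$ for all $S\subseteq N$.

**Example 5.** In $E$, a core element satisfies $x_\alpha+x_\beta+x_\gamma\ge1$ and $x_{\alpha'}+x_\beta+x_\gamma\ge1$, while all four coordinates sum to $1$. So $x_\alpha=x_{\alpha'}=0$ and $x_\beta+x_\gamma=1$. Conversely every such $x\ge0$ is in the core.

**Definition (stable set).** A (von Neumann–Morgenstern) stable set is a set $V\subseteq I(w)$ that is

1. *internally stable*: no element of $V$ dominates another element of $V$; and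
2. *externally stable*: every imputation not in $V$ is dominated by some element of $V$.

**Example 6.** In $E$, the set $V=\{x\in I(w):x_{\alpha'}=0\}$ is stable, as we check in Section 4. The core is not: the imputation giving $1$ to $\alpha$ is outside the core, and a core element pays $0$ to $\alpha$ and to $\alpha'$, so it makes neither of them strictly better off, while every coalition of positive worth contains $\alpha$ or $\alpha'$. (Via a coalition of worth $0$ nothing is dominated, since $x(S)>y(S)\ge0$ there.)

## 3. Existence of stable sets: the statements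

Does every three-sided assignment game $(N,w_A)$ have a stable set? (The question is taken from "Universitat de Barcelona", https://tdx.cat/bitstream/handle/10803/402148/ATAY_PhD_THESIS.pdf?isAllowed=y&sequence=1.) The answer is no.

**Theorem 1.** The three-sided assignment game $\Gamma$ defined in Section 7, with 19 agents in each sector and a nonempty core, has no stable set.

**Theorem 2.** For every $m\ge3$ and all $n_1,\dots,n_m\ge19$ there is an $m$-sided assignment game with sectors of sizes $n_1,\dots,n_m$ that has no stable set. For $m=2$ stable sets always exist (Núñez and Rafels, *Von Neumann–Morgenstern solutions in the assignment market*, J. Econ. Theory 148 (2013) 1282–1291). So existence is guaranteed for all $m$-sided markets ($m\ge2$) if and only if $m=2$.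

The cited result is used only for this last comparison. The idea of the proof follows Lucas's ten-person game: three families of imputations that dominate each other cyclically, with a strictly increasing parameter in a half-open interval, and the core used to eliminate every other possible dominator.

## 4. Triplets suffice for domination, and three small markets

Before computing anything we cut down the coalitions to look at.

**Lemma 1.** If $x,y\in I(w)$ and $x$ dominates $y$, then $x$ dominates $y$ via a triplet $\theta$ with $v(\theta)>0$. That is, $x>y$ on $\theta$ and $x(\theta)\le v(\theta)$.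

*Proof.* Let $x$ dominate $y$ via $S$, and let $\mu$ be an optimal matching in $S$ with the zero-value triplets deleted. Since $w(S)\ge x(S)>y(S)\ge0$, we have $\mu\neq\emptyset$. As $x\ge0$,
$$\sum_{\theta\in\mu}x(\theta)\le x(S)\le w(S)=\sum_{\theta\in\mu}v(\theta),$$
so some $\theta\in\mu$ has $x(\theta)\le v(\theta)$. It lies inside $S$, so $x>y$ on it. $\square$

**Lemma 2.** No core element is dominated by an imputation.

*Proof.* If $y$ dominates a core element $x$, then by Lemma 1 it does so via a triplet $\theta$, and $y(\theta)>x(\theta)\ge w(\theta)=v(\theta)\ge y(\theta)$, a contradiction. $\square$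

Consequently every stable set contains the core, by external stability.

*One agent per sector.* There is one triplet, equal to $N$. If it has value $0$, nothing dominates anything. If its value is positive, domination via $N$ would need $x(N)>y(N)$, but both equal $w(N)$. In either case $V=I(w)$ is the stable set.

*The market $E$.* Let $V=\{x\in I(w):x_{\alpha'}=0\}$. Internal stability: domination via $(\alpha',\beta,\gamma)$ would need the dominating point to pay $\alpha'$ a positive amount; domination via $(\alpha,\beta,\gamma)$ is impossible because all elements of $V$ have the same sum $1$ there. External stability: if $y_{\alpha'}>0$, move the amount $y_{\alpha'}$ from $\alpha'$ to the other three agents in equal parts; the result lies in $V$ and dominates $y$ via $(\alpha,\beta,\gamma)$. So $V$ is stable. Exchanging $\alpha$ and $\alpha'$ gives a second stable set.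

*Pairwise disjoint positive triplets.* Suppose the triplets of positive value are pairwise disjoint. Then $w(N)=\sum_T v(T)$ over these triplets, and
$$V=\{x\in I(w):x(T)=v(T)\text{ for every positive triplet }T\}$$
is stable. Internally, a domination via $T$ gives $x(T)>y(T)=v(T)\ge x(T)$, which is absurd. Externally, let $y\in I(w)\setminus V$. If $y(T)\ge v(T)$ for all $T$, then equality holds everywhere, because $\sum_Ty(T)\le y(N)=\sum_Tv(T)$; so some $T$ has $y(T)<v(T)$. Let $x$ pay $y_g+(v(T)-y(T))/3$ to each $g\in T$, pay $v(T')/3$ to each agent of every other positive triplet $T'$, and $0$ to everybody else. Then $x\in V$ dominates $y$ via $T$.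

The market $\Gamma$ will be such a disjoint market with 24 overlapping triplets added.

## 5. Cyclic relations and a parameter without a maximum

To see what could prevent existence, forget games for a moment. Let $\succ$ be a relation on a set $\mathcal E$, and call $V\subseteq \mathcal E$ stable if no element of $V$ is related to another one and each element outside $V$ is dominated ($\succ$) by one in $V$.

*A three-cycle.* Let $\mathcal E=\mathbb Z_3$ with $i+1\succ i$ and no other relations. There is no stable set: $V=\emptyset$ fails externally. If, say, $0\in V$, then $1\notin V$ since $1\succ0$, and $2\notin V$ since $0\succ2$. But $1$ is dominated only by $2$, which is not in $V$.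

So a first plan is to find three imputations $e_0,e_1,e_2$ such that $e_{i+1}$ dominates $e_i$ and nothing else does. This can never happen in an assignment game. If $x$ dominates $y$ via a triplet $\theta$, then so does every point $y+\lambda(x-y)$ with $0<\lambda\le1$: it is an imputation, it exceeds $y$ on $\theta$, and its sum on $\theta$ is at most $x(\theta)\le v(\theta)$. A dominated imputation has infinitely many dominators. We need families.

*Families with a parameter.* Let $\mathcal E=\mathbb Z_3\times[0,1)$ with $(j,s)\succ(i,t)$ exactly when $j=i+1$ and $s>t$. There is no stable set. Suppose $V$ is one and $(i,t)\in V$. Choose $u\in(t,1)$. Then $(i+1,u)\succ(i,t)$, so $(i+1,u)\notin V$, so some $(i+2,s)\in V$ has $s>u$. Choose $u'\in(s,1)$. Since $i=(i+2)+1$, the point $(i,u')$ dominates $(i+2,s)$, so it is not in $V$, so some $(i+1,s')\in V$ has $s'>u'>s>u>t$. Then $(i+1,s')\succ(i,t)$ inside $V$, a contradiction. So $V=\emptyset$, which fails externally.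

Two features matter here.

- *The interval has no maximum.* On $\mathbb Z_3\times[0,1]$ the set $\{(0,1),(1,1),(2,1)\}$ is stable: none of its points dominates another, and $(i,t)$ with $t<1$ is dominated by $(i+1,1)$.
- *Three families rather than two.* On $\mathbb Z_2\times[0,1)$ the set $\{0\}\times[0,1)$ is stable: two points with the same index are never related, and $(1,t)$ is dominated by $(0,s)$ for any $s>t$.

The plan is to realize $\mathbb Z_3\times[0,1)$ inside an assignment game.

## 6. Three cyclic triplets, and why they do not suffice alone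

From now on the indices $i,j$ are in $\mathbb Z_3$. Take the diagonal triplets
$$T^c=(c',c'',c),\qquad T^a_i=(a_i,a_i',a_i''),\qquad T^b_i=(d_i,b_i,f_i),$$
each of value $100$, and the triplets $D_i=(a_i,b_{i+1},c)$ of value $101$. Let $B$ be the set of $x\ge0$ with $x(T)=100$ for every diagonal triplet $T$ of the market under consideration. Define
$$P_i=\{x\in B:\ x_{a_{i-1}}=100,\ x_{b_i}>0,\ x_{a_{i-1}}+x_{b_i}+x_c\le101,\ x_{a_i}\le99,\ x_{b_{i+1}}=0\}.$$
The parameter is $x_c$. It satisfies $x_c\le1-x_{b_i}<1$, and this is the half-open interval.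

**Lemma 3.** If $x\in P_{i+1}$, $y\in P_i$ and $x_c>y_c$, then $x$ dominates $y$ via $D_i$.

*Proof.* Membership $x\in P_{i+1}$ says $x_{a_i}=100$, $x_{b_{i+1}}>0$ and $x(D_i)=x_{a_i}+x_{b_{i+1}}+x_c\le101$. Membership $y\in P_i$ says $y_{a_i}\le99$ and $y_{b_{i+1}}=0$. So $x>y$ on $a_i,b_{i+1},c$, and $x(D_i)\le 101=v(D_i)$. $\square$

(We use Lemma 3 only in markets where $B\subseteq I(w)$, so that domination makes sense.)

Now try the market consisting of these triplets only, all others having value $0$. Let $p$ pay $c=1$, $c'=99$, and for all $i$: $a_i=99.5$, $a_i'=0.5$, $d_i=99.5$, $b_i=0.5$, and $0$ to the rest. Then $p\in B$ and $p(D_i)=99.5+0.5+1=101$. Since $p\ge0$ and $p(\theta)\ge v(\theta)$ for every triplet, every matching in $S$ has value at most $p(S)$. With $S=N$ this gives $w(N)=700$, the value of the diagonal matching, and in general it shows that $p$ is in the core. In particular $B\subseteq I(w)$. If $y\in P_i$, then $p$ dominates $y$ via $D_i$, because $99.5>99\ge y_{a_i}$, $0.5>0=y_{b_{i+1}}$ and $1>y_c$.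

This is the exact point of failure. By Lemma 2, every stable set contains $p$, and the single core point $p$ dominates all three families. A point outside $V$ in some $P_i$ is dominated by $p$, not by an element of $V\cap P_{i+1}$, and the walk of Section 5 cannot take its second step.

So more triplets are needed, and we can say for what. Let $e\in P_i$ be a point to be used in the walk, with parameter $t$.

1. No core point may dominate $e$.
2. Every other $x\in B$ that dominates $e$ via $D_i$ must be in $P_{i+1}$ or be dominated by a core point. Such an $x$ has $x_{a_i}>99$, $x_{b_{i+1}}>0$, $x_c>t$ and $x(D_i)\le101$. What is missing for $x\in P_{i+1}$ is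
$$x_{a_i}=100,\qquad x_{b_{i+2}}=0,\qquad x_{a_{i+1}}\le99 .$$
3. The new triplets must not create dominations of $e$ other than via $D_i$.
4. A stable set must be contained in $B$.

In the market $\Gamma$ below, the three missing conditions are enforced by the triplets $A_i$, $F_i$, $H_i$, in this order; $K_i,L_i,N_i,Q_i$ prepare for them.

## 7. The market $\Gamma$

There are 19 diagonal triplets, each of value $100$, in the order sector 1, 2, 3. They partition the 57 agents:
$$T^c=(c',c'',c),\quad T^a_i=(a_i,a_i',a_i''),\quad T^b_i=(d_i,b_i,f_i),\quad T^k_i=(k_i,k_i',k_i''),$$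
$$T^l_i=(l_i,l_i',l_i''),\quad T^n_i=(n_i,n_i',n_i''),\quad T^q_i=(p_i,q_i,r_i).$$
There are 24 further triplets of positive value, called *off-diagonal*, again in the order sector 1, 2, 3:

| triplet | value | triplet | value |
|---|---|---|---|
| $D_i=(a_i,b_{i+1},c)$ | 101 | $Q_i=(d_{i+1},q_i,n_i'')$ | 200 |
| $K_i=(k_i,a_i',c)$ | 113 | $A_i=(a_i,k_i',r_i)$ | 100 |
| $L_i=(l_i,b_{i+1},c)$ | 111 | $F_i=(d_{i+2},k_i',r_i)$ | 100 |
| $N_i=(n_i,k_i',l_i'')$ | 100 | $H_i=(p_i,a_{i+1}',l_i'')$ | 1 |

All remaining triplets have value $0$. Let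
$$B=\{x\ge0:\ x(T)=100\text{ for all diagonal }T\},\qquad C=\{x\in B:\ x(\theta)\ge v(\theta)\text{ for all off-diagonal }\theta\}.$$
Both sets are convex, and $0\le x_g\le100$ for $x\in B$ and every agent $g$. If $x\in B$ and $x_g=100$, then the two diagonal partners of $g$ get $0$. We call an off-diagonal $\theta$ *tight* at $x$ if $x(\theta)=v(\theta)$. The families $P_i$ are defined as in Section 6, with this $B$.

*$C$ is the core, once it is nonempty.* Section 8 gives points of $C$. Let $x\in C$. Every triplet has $x(\theta)\ge v(\theta)$ and $x\ge0$, so every matching in $S$ has value at most $x(S)$, that is, $w(S)\le x(S)$. Since $x(N)=1900$ and the diagonal matching has value $1900$, we get $w(N)=1900$. Hence $B\subseteq I(w)$ and $C$ is contained in the core. Conversely, a core element has $x(T)\ge100$ for the 19 diagonal triplets and $x(N)=1900$, so $x\in B$; and $x(\theta)\ge w(\theta)=v(\theta)$ for off-diagonal $\theta$. So $C$ is the core.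

## 8. Core points of $\Gamma$

The purpose of this section is a stock of core points that are tight at chosen triplets. The first four do not depend on the index: each block is the payoff vector of the diagonal triplet, for every $i$.

| block | $X$ | $Z^K$ | $Z^L$ | $Z^H$ |
|---|---|---|---|---|
| $(c',c'',c)$ | $(100,0,0)$ | $(88,0,12)$ | $(91,0,9)$ | $(0,0,100)$ |
| $(a,a',a'')$ | $(62,38,0)$ | $(99,1,0)$ | $(90,10,0)$ | $(100,0,0)$ |
| $(d,b,f)$ | $(61,39,0)$ | $(100,0,0)$ | $(98,2,0)$ | $(100,0,0)$ |
| $(k,k',k'')$ | $(75,25,0)$ | $(100,0,0)$ | $(94,6,0)$ | $(100,0,0)$ |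
| $(l,l',l'')$ | $(72,0,28)$ | $(99,0,1)$ | $(100,0,0)$ | $(99.5,0,0.5)$ |
| $(n,n',n'')$ | $(47,0,53)$ | $(99,0,1)$ | $(94,0,6)$ | $(99.5,0,0.5)$ |
| $(p,q,r)$ | $(0,86,14)$ | $(0,99,1)$ | $(0,96,4)$ | $(0.5,99.5,0)$ |

All blocks sum to $100$. The sums on the off-diagonal triplets, to be compared with the values in the first column, are as follows.

| triplet, value | $X$ | $Z^K$ | $Z^L$ | $Z^H$ |
|---|---|---|---|---|
| $D$, 101 | $62+39+0=101$ | $99+0+12=111$ | $90+2+9=101$ | $100+0+100=200$ |
| $K$, 113 | $75+38+0=113$ | $100+1+12=113$ | $94+10+9=113$ | $100+0+100=200$ |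
| $L$, 111 | $72+39+0=111$ | $99+0+12=111$ | $100+2+9=111$ | $99.5+0+100=199.5$ |
| $N$, 100 | $47+25+28=100$ | $99+0+1=100$ | $94+6+0=100$ | $99.5+0+0.5=100$ |
| $Q$, 200 | $61+86+53=200$ | $100+99+1=200$ | $98+96+6=200$ | $100+99.5+0.5=200$ |
| $A$, 100 | $62+25+14=101$ | $99+0+1=100$ | $90+6+4=100$ | $100+0+0=100$ |
| $F$, 100 | $61+25+14=100$ | $100+0+1=101$ | $98+6+4=108$ | $100+0+0=100$ |
| $H$, 1 | $0+38+28=66$ | $0+1+1=2$ | $0+10+0=10$ | $0.5+0+0.5=1$ |

So all four points are in $C$. We shall use that $X$ is tight at $N_i,Q_i,F_i$; $Z^K$ at $K_i$; $Z^L$ at $L_i,A_i$; $Z^H$ at $H_i$.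

Let $\tilde X$ be $X$ with $(c',c'',c)=(0,100,0)$. No off-diagonal triplet contains $c'$ or $c''$, so $\tilde X\in C$ as well.

For fixed $i$ let $Z_i^*$ be the following point: $c=100$; $d_j=n_j=q_j=100$ for all $j$; $a_i=k_i=l_i=100$; and for $j\ne i$: $a_j=99$, $a_j'=1$; $k_j=99$, $k_j'=1$; $l_j=99$, $l_j''=1$. All other coordinates are $0$. The blocks sum to $100$, and for $j\neq i$ we have:

- $D_i:\ 100+0+100=200$ and $D_j:\ 99+0+100=199$;
- $K_i:\ 100+0+100=200$ and $K_j:\ 99+1+100=200$;
- $L_i:\ 100+0+100=200$ and $L_j:\ 99+0+100=199$;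
- $N_i:\ 100+0+0=100$ and $N_j:\ 100+1+1=102$;
- $Q_i$ and $Q_j$: $100+100+0=200$;
- $A_i:\ 100+0+0=100$ and $A_j:\ 99+1+0=100$;
- $F_i:\ 100+0+0=100$ and $F_j:\ 100+1+0=101$;
- $H_i:\ 0+1+0=1$ (from $a'_{i+1}=1$); $H_{i+1}:\ 0+1+1=2$ (from $a'_{i+2}$ and $l''_{i+1}$); $H_{i+2}:\ 0+0+1=1$ (from $l''_{i+2}$, while $a'_{i+3}=a_i'=0$).

So $Z_i^*\in C$, tight at $N_i,Q_i,A_i,F_i,H_i$.

## 9. Every stable set lies between $C$ and $B$

This section does job 4 of Section 6. In the disjoint market of Section 4 we dominated a point outside $B$ by raising a deficient diagonal triplet to its value. Here we want to do that with a *core* point, so the core must project onto the whole simplex of each diagonal triplet. By convexity, the vertices suffice.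

**Lemma 4.** For every agent $g$ there is a point of $C$ with $g=100$.

*Proof.* The point $X$ works for $c'$ and $\tilde X$ for $c''$. For the other agents start from
$$Y:\quad c=100;\quad a=d=100;\quad k=k'=50;\quad l=l''=50;\quad n''=100;\quad q=100\qquad(\text{all }i),$$
with all other coordinates $0$. Its sums are $D$: $200$; $K$: $50+0+100=150$; $L$: $50+0+100=150$; $N$: $0+50+50=100$; $Q$: $100+100+100=300$; $A$ and $F$: $100+50+0=150$; $H$: $0+0+50=50$. So $Y\in C$, which settles $c,a_j,d_j,n_j'',q_j$.

For the rest we change $Y$ on a few diagonal triplets, keeping their sums at $100$. An inequality $x(\theta)\ge v(\theta)$ needs rechecking only if some agent of $\theta$ is paid less than in $Y$. In each case we list the changes, the agents that lose, and all off-diagonal triplets containing one of them. Recall that $d_j$ lies in $Q_{j-1}$ and in $F_{j-2}=F_{j+1}$, so $d_{j+1}$ lies in $Q_j$ and $F_{j-1}$.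

1. *$a_j'=100$ or $a_j''=100$.* Also $q_j=r_j=50$, $d_{j+1}=99$, $b_{j+1}=1$. Losers: $a_j,q_j,d_{j+1}$. $D_j$: $0+1+100=101$. $A_j$: $0+50+50=100$. $Q_j$: $99+50+100=249$. $F_{j-1}$: $99+50+0=149$.
2. *$b_j=100$ or $f_j=100$.* Also $q_{j+1}=r_{j+1}=50$. Losers: $d_j,q_{j+1}$. $Q_{j-1}$: $0+100+100=200$. $F_{j+1}$: $0+50+50=100$. $Q_{j+1}$: $100+50+100=250$.
3. *$p_j=100$ or $r_j=100$.* Loser: $q_j$. $Q_j$: $100+0+100=200$.
4. *$n_j=100$ or $n_j'=100$.* Loser: $n_j''$. $Q_j$: $100+100+0=200$.
5. *$k_j=100$.* Also $n_j=n_j''=50$. Losers: $k_j',n_j''$. $N_j$: $50+0+50=100$. $A_j$ and $F_j$: $100+0+0=100$. $Q_j$: $100+100+50=250$.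
6. *$k_j'=100$.* Also $a_j=87$, $a_j'=13$. Losers: $k_j,a_j$. $K_j$: $0+13+100=113$. $D_j$: $87+0+100=187$. $A_j$: $87+100+0=187$.
7. *$k_j''=100$.* Also $a_j=87$, $a_j'=13$; $q_j=87$, $r_j=13$; $n_j=n_j''=50$. Losers: $k_j,k_j',a_j,q_j,n_j''$. $K_j$: $0+13+100=113$. $N_j$: $50+0+50=100$. $A_j$: $87+0+13=100$. $F_j$: $100+0+13=113$. $D_j$: $87+0+100=187$. $Q_j$: $100+87+50=237$.
8. *$l_j=100$.* Also $n_j=n_j''=50$; $a_{j+1}=99$, $a_{j+1}'=1$. Losers: $l_j'',n_j'',a_{j+1}$. $N_j$: $50+50+0=100$. $H_j$: $0+1+0=1$. $Q_j$: $100+100+50=250$. $D_{j+1}$: $99+0+100=199$. $A_{j+1}$: $99+50+0=149$.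
9. *$l_j'=100$.* Also $n_j=n_j''=50$; $a_{j+1}=99$, $a_{j+1}'=1$; $d_{j+1}=89$, $b_{j+1}=11$. Losers: $l_j,l_j'',n_j'',a_{j+1},d_{j+1}$. $L_j$: $0+11+100=111$. $N_j$: $50+50+0=100$. $H_j$: $0+1+0=1$. $Q_j$: $89+100+50=239$. $D_{j+1}$: $99+0+100=199$. $A_{j+1}$: $99+50+0=149$. $F_{j-1}$: $89+50+0=139$.
10. *$l_j''=100$.* Also $d_{j+1}=89$, $b_{j+1}=11$. Losers: $l_j,d_{j+1}$. $L_j$: $0+11+100=111$. $Q_j$: $89+100+100=289$. $F_{j-1}$: $89+50+0=139$.

All agents are covered. $\square$

**Lemma 5.** Every stable set $V$ satisfies $C\subseteq V\subseteq B$, and no element of $V$ is dominated by an element of $C$.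

*Proof.* $C$ is the core, so by Lemma 2 no element of $C$ is dominated, and external stability puts it in $V$. The last claim is then internal stability. For $V\subseteq B$, let $x\in I(w)\setminus B$. The 19 diagonal triplets partition $N$ and $x(N)=1900$, so if all $x(T)\ge100$ then all are equal to $100$ and $x\in B$. Hence some diagonal $T$ has $x(T)<100$. Put $y_g=x_g+(100-x(T))/3$ for $g\in T$; then $y\ge0$ and $y(T)=100$. The projection of $C$ to the coordinates in $T$ is convex and, by Lemma 4, contains the three vertices of the simplex $\{y\ge0:y(T)=100\}$, hence the whole simplex. So some $z\in C$ has $z|_T=y$. Then $z>x$ on $T$ and $z(T)=100=w(T)$, so $z$ dominates $x$ via $T$. Since $z\in C\subseteq V$, internal stability gives $x\notin V$. $\square$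

## 10. The points $e_i(t)$, dominated only via $D_i$

Now we choose the points of the walk and do job 3. For $t\in[0,1)$ define $e_i(t)$ by $(c',c'',c)=(100-t,0,t)$ and

| block | index $i$ | index $i+1$ | index $i+2=i-1$ |
|---|---|---|---|
| $(a,a',a'')$ | $(99,1,0)$ | $(62,38,0)$ | $(100,0,0)$ |
| $(d,b,f)$ | $(99+t,1-t,0)$ | $(100,0,0)$ | $(61,39,0)$ |
| $(k,k',k'')$ | $(100,0,0)$ | $(75,25,0)$ | $(100,0,0)$ |
| $(l,l',l'')$ | $(100,0,0)$ | $(72,0,28)$ | $(100,0,0)$ |
| $(n,n',n'')$ | $(100,0,0)$ | $(47,0,53)$ | $(100,0,0)$ |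
| $(p,q,r)$ | $(0,0,100)$ | $(0,86,14)$ | $(0,100,0)$ |

All blocks sum to $100$, so $e_i(t)\in B$. Also $e_i(t)\in P_i$: we have $a_{i-1}=100$, $b_i=1-t>0$, $a_{i-1}+b_i+c=101$, $a_i=99$, $b_{i+1}=0$. The parameter is $c=t$.

The entries at index $i+1$, together with the $(d,b,f)$ block of index $i+2$, are copied from $X$ wherever they enter $D_{i+1},K_{i+1},L_{i+1},N_{i+1},Q_{i+1},A_{i+1}$; this keeps the sums of those triplets at least equal to their values. At the indices $i$ and $i-1$ the triplets are mostly blocked by an agent who already has $100$.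

**Lemma 6.** If $x\in B$ dominates $e=e_i(t)$, then it does so via $D_i$.

*Proof.* By Lemma 1, $x$ dominates $e$ via some triplet $\theta$ with $v(\theta)>0$. Three kinds of triplets are impossible.

- $\theta$ diagonal: then $x(\theta)=100=e(\theta)$, so $x>e$ on $\theta$ fails.
- $\theta$ contains an agent $g$ with $e_g=100$: then $x_g\le100=e_g$.
- $e(\theta)\ge v(\theta)$: then $x(\theta)>e(\theta)\ge v(\theta)$.

Every off-diagonal triplet other than $D_i$ is of the second or third kind.

*Index $i$.* $K_i,L_i,N_i,Q_i$ contain $k_i,l_i,n_i,d_{i+1}$ respectively, all at $100$. Further $e(A_i)=99+0+100=199\ge100$, $e(F_i)=61+0+100=161\ge100$, $e(H_i)=0+38+0=38\ge1$.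

*Index $i-1$.* $D_{i-1}$ and $A_{i-1}$ contain $a_{i-1}$; $K_{i-1},L_{i-1},N_{i-1}$ contain $k_{i-1},l_{i-1},n_{i-1}$; $Q_{i-1}$ contains $q_{i-1}$; $F_{i-1}$ contains $d_{i+1}$; all these agents are at $100$. And $e(H_{i-1})=0+1+0=1$, from $a_i'=1$.

*Index $i+1$.* Here
$$e(D_{i+1})=62+39+t\ge101,\quad e(K_{i+1})=75+38+t\ge113,\quad e(L_{i+1})=72+39+t\ge111,$$
$$e(N_{i+1})=47+25+28=100,\quad e(Q_{i+1})=61+86+53=200,\quad e(A_{i+1})=62+25+14=101,$$
$$e(F_{i+1})=(99+t)+25+14\ge100,\quad e(H_{i+1})=0+0+28\ge1 .$$
(The index shifts are $b_{(i+1)+1}=b_{i+2}=39$, $d_{(i+1)+1}=d_{i+2}=61$, $d_{(i+1)+2}=d_i=99+t$, $a'_{(i+1)+1}=a'_{i-1}=0$.) $\square$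

*Job 1 is done too.* A point $z\in C$ has $z_{k_i}\le100$, so $z(K_i)\ge113$ forces $z_{a_i'}+z_c\ge13$. A dominator of $e_i(t)$ in $B$ via $D_i$ pays $a_i$ more than $99$ and has sum at most $101$ on $D_i$, so it has $a_i'<1$ and $c<2$. Hence no point of $C$ dominates $e_i(t)$. Since $e_i(t)(D_i)=99+t<101$, also $e_i(t)\notin C$. In particular the core of $\Gamma$ is not a stable set.

## 11. Pinning a dominator into $P_{i+1}$

This section does job 2. Let $x$ be an element of a stable set that dominates $e_i(t)$. We know $x\in B$ and that no core point dominates $x$. We want to turn "not dominated by the core" into equations for $x$. The device is to take two core points tight at the same triplet and move slightly from the first towards the second.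

**Lemma 7.** Let $z^*,z\in C$ both be tight at an off-diagonal triplet $\theta$, and let $x\in B$. Suppose that each agent $g\in\theta$ satisfies either $x_g<z^*_g$, or $x_g=z^*_g<z_g$. Then some point of $C$ dominates $x$ via $\theta$.

*Proof.* For $0<\varepsilon<1$ let $z^\varepsilon=(1-\varepsilon)z^*+\varepsilon z$. It lies in $C$ by convexity, and $z^\varepsilon(\theta)=v(\theta)$. For $g\in\theta$ we have $z^\varepsilon_g=z^*_g+\varepsilon(z_g-z^*_g)$. In the first case this exceeds $x_g$ for small $\varepsilon$, and in the second case for every $\varepsilon>0$. So for small $\varepsilon$, $z^\varepsilon>x$ on $\theta$. $\square$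

A typical use: if $z^*=(100,0,0)$ on $\theta=(g,h,h')$ and $z$ is positive on $h,h'$, and if $x_h=x_{h'}=0$ while no core point dominates $x$, then $x_g=100$; otherwise Lemma 7 would apply. Then the diagonal partners of $g$ get $0$, and these zeros can feed the next triplet.

**Lemma 8.** Let $V$ be a stable set and let $x\in V$ dominate $e_i(t)$. Then $x\in P_{i+1}$ and $x_c>t$.

*Proof.* By Lemma 5, $x\in B$ and no element of $C$ dominates $x$. By Lemma 6, the domination is via $D_i$, so
$$x_{a_i}>99,\qquad x_{b_{i+1}}>0,\qquad x_c>t\ge0,\qquad x_{a_i}+x_{b_{i+1}}+x_c\le101. \tag{1}$$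
Hence
$$x_{a_i'}\le100-x_{a_i}<1,\qquad x_c<2,\qquad x_{b_{i+1}}<2. \tag{2}$$

**Step 1** (start the chain with $k_i$): $x_{k_i}=100$, so $x_{k_i'}=0$. If $x_{k_i}<100$, then $Z^K$ dominates $x$ via $K_i=(k_i,a_i',c)$: it pays $(100,1,12)$, which exceeds $x$ in each coordinate by (2), and $100+1+12=113=v(K_i)$.

**Step 2** (start the chain with $l_i$): $x_{l_i}=100$, so $x_{l_i''}=0$. If $x_{l_i}<100$, then $Z^L$ dominates $x$ via $L_i=(l_i,b_{i+1},c)$: it pays $(100,2,9)$, which exceeds $x$ by (2), and $100+2+9=111=v(L_i)$.

In the remaining steps we apply Lemma 7 with $z^*=Z_i^*$.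

**Step 3** (transmit the two zeros to $n_i''$): $x_{n_i}=100$, so $x_{n_i''}=0$. On $N_i=(n_i,k_i',l_i'')$, $Z_i^*$ pays $(100,0,0)$ and $X$ pays $(47,25,28)$; both are tight. We know $x_{k_i'}=x_{l_i''}=0$. If $x_{n_i}<100$, Lemma 7 gives a core point dominating $x$. Explicitly, $(1-\varepsilon)Z_i^*+\varepsilon X$ pays $(100-53\varepsilon,25\varepsilon,28\varepsilon)$ there, with sum $100$.

**Step 4** (obtain zeros at $p_i$ and $r_i$): $x_{q_i}=100$, so $x_{p_i}=x_{r_i}=0$. On $Q_i=(d_{i+1},q_i,n_i'')$, $Z_i^*$ pays $(100,100,0)$ and $X$ pays $(61,86,53)$; both are tight. Since $x_{b_{i+1}}>0$, the diagonal triplet $T^b_{i+1}$ gives $x_{d_{i+1}}<100$. Also $x_{n_i''}=0<53$ by Step 3. If $x_{q_i}<100$, Lemma 7 applies, with the mixture $(100-39\varepsilon,100-14\varepsilon,53\varepsilon)$ of sum $200$.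

**Step 5** (first missing condition): $x_{a_i}=100$. On $A_i=(a_i,k_i',r_i)$, $Z_i^*$ pays $(100,0,0)$ and $Z^L$ pays $(90,6,4)$; both are tight. By Steps 1 and 4, $x_{k_i'}=x_{r_i}=0$. If $x_{a_i}<100$, Lemma 7 applies, with the mixture $(100-10\varepsilon,6\varepsilon,4\varepsilon)$ of sum $100$.

**Step 6** (second missing condition): $x_{d_{i+2}}=100$, so $x_{b_{i+2}}=0$. On $F_i=(d_{i+2},k_i',r_i)$, $Z_i^*$ pays $(100,0,0)$ and $X$ pays $(61,25,14)$; both are tight. Again $x_{k_i'}=x_{r_i}=0$. If $x_{d_{i+2}}<100$, Lemma 7 applies, with the mixture $(100-39\varepsilon,25\varepsilon,14\varepsilon)$ of sum $100$.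

**Step 7** (third missing condition): $x_{a_{i+1}'}\ge1$, so $x_{a_{i+1}}\le99$. On $H_i=(p_i,a_{i+1}',l_i'')$, $Z_i^*$ pays $(0,1,0)$ and $Z^H$ pays $(0.5,0,0.5)$; both are tight. By Steps 4 and 2, $x_{p_i}=x_{l_i''}=0$. If $x_{a_{i+1}'}<1$, Lemma 7 applies, with the mixture $(\varepsilon/2,1-\varepsilon,\varepsilon/2)$ of sum $1$.

Altogether $x_{a_i}=100$, $x_{b_{i+1}}>0$, $x_{a_i}+x_{b_{i+1}}+x_c\le101$, $x_{a_{i+1}}\le99$ and $x_{b_{i+2}}=0$. This is $x\in P_{i+1}$, and $x_c>t$ is in (1). $\square$

## 12. The walk around the three families: proof of Theorem 1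

Suppose $V$ is a stable set of $\Gamma$.

**Step 1** (no element of $V$ lies in a family): $V\cap P_i=\emptyset$ for every $i$. Suppose $y\in V\cap P_i$. Then $y_c<1$; choose $u\in(y_c,1)$. By Lemma 3, $e_{i+1}(u)\in P_{i+1}$ dominates $y$, so $e_{i+1}(u)\notin V$ by internal stability. By external stability some $y'\in V$ dominates $e_{i+1}(u)$, and by Lemma 8, $y'\in P_{i+2}$ and $y'_c>u$. Since $y'_c<1$, choose $u'\in(y'_c,1)$. As $i=(i+2)+1$ in $\mathbb Z_3$, Lemma 3 says that $e_i(u')\in P_i$ dominates $y'$, so $e_i(u')\notin V$. Some $x\in V$ dominates it, and by Lemma 8, $x\in P_{i+1}$ and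
$$x_c>u'>y'_c>u>y_c .$$
By Lemma 3, $x$ dominates $y$. Both are in $V$, which contradicts internal stability.

**Step 2** (but some element must): $e_0(0)\in P_0$ is not in $V$ by Step 1, so some $x\in V$ dominates it. By Lemma 8, $x\in V\cap P_1$, contradicting Step 1.

So $\Gamma$ has no stable set. Its core $C$ is nonempty, and each sector has 19 agents. Stable sets do not always exist for three-sided assignment games. $\blacksquare$

*Remark.* The proof uses external stability only for points of $C$ and for the points $e_i(t)$. Indeed, $C\subseteq V$ and internal stability already give $V\subseteq B$ in Lemma 5 and everything in Lemma 8. So it shows more: no internally stable $V\subseteq I(w)$ with $V\supseteq C$ dominates all those points $e_i(t)$, $i\in\mathbb Z_3$, $t\in[0,1)$, that lie outside $V$. Also, by Lemma 4, every agent obtains the full value of its diagonal triplet at some core point.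

## 13. From three sectors to $m$: proof of Theorem 2

The construction replaces each agent of the third sector by a team of $m-2$ agents, one for each of the sectors $3,\dots,m$, who always occur together in tuples of positive value.

**The game.** Fix $m\ge3$ and $n_1,\dots,n_m\ge19$. Keep the sectors $M_1,M_2$ of $\Gamma$. For $s\in\{3,\dots,m\}$ let sector $s$ be a copy $\{g^s:g\in M_3\}$ of $M_3$. For each triplet $\theta=(u,v,g)$ of positive value in $\Gamma$, give the $m$-tuple $\hat\theta=(u,v,g^3,\dots,g^m)$ the value $v(\theta)$. All other $m$-tuples have value $0$. Add null agents, which are in no tuple of positive value, to reach the sizes $n_1,\dots,n_m$.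

**Bars, hats and lifts.** For $x\ge0$ define $\bar x$ on the 57 agents of $\Gamma$ by $\bar x_u=x_u$ for $u\in M_1\cup M_2$ and $\bar x_g=\sum_{s=3}^mx_{g^s}$ for $g\in M_3$. Then $x(\hat\theta)=\bar x(\theta)$. Put
$$\hat B=\{x\ge0:\text{ null agents get }0,\ \bar x\in B\},\qquad \hat C=\{x\in\hat B:\bar x\in C\},\qquad \hat P_i=\{x\in\hat B:\bar x\in P_i\}.$$
The set $\hat C$ is convex because $x\mapsto\bar x$ is linear. A *lift* of $y\in B$ is any $x\in\hat B$ with $\bar x=y$: the amount $y_g$, $g\in M_3$, is split among the copies $g^s$ in any nonnegative way. The *equal lift* gives each copy $y_g/(m-2)$. For example, for $m=4$ the equal lift of $Z^K$ pays $6$ to each of $c^3,c^4$.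

**Step 1** (value of the grand coalition): it is $1900$, and $\hat B\subseteq I$. The tuples $\hat T$, $T$ diagonal, form a matching of value $1900$. A matching of tuples $\hat\theta$ corresponds to the matching of the triplets $\theta$ in $\Gamma$, with the same value, so $1900$ is the maximum. If $x\in\hat B$, then $x\ge0$ and $x(N)=\sum_T\bar x(T)=1900$; single agents have worth $0$.

**Step 2** (Lemmas 1 and 2): If $x$ dominates $y$, it does so via a tuple $\hat\theta$ of positive value. Indeed, if the domination is via $S$ and $\mu$ is an optimal matching in $S$ without its zero-value tuples, then $\mu\ne\emptyset$, since the worth of $S$ is at least $x(S)>y(S)\ge0$; and $\sum_{\hat\theta\in\mu}x(\hat\theta)\le x(S)\le\sum_{\hat\theta\in\mu}v(\theta)$, so some $\hat\theta\in\mu$ has $x(\hat\theta)\le v(\theta)$. No $x\in\hat C$ is dominated: a domination by $y$ via $\hat\theta$ gives $y(\hat\theta)>x(\hat\theta)=\bar x(\theta)\ge v(\theta)\ge y(\hat\theta)$.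

**Step 3** (Lemma 4): every non-null agent gets $100$ in some point of $\hat C$. For an agent of $M_1\cup M_2$ take any lift of the point in Lemma 4. For $g^s$, lift a point of $C$ with $g=100$ by giving all $100$ to $g^s$.

**Step 4** (Lemma 5): if $V$ is stable, then $\hat C\subseteq V\subseteq\hat B$, and no element of $V$ is dominated by an element of $\hat C$. The first inclusion and the last claim follow from Step 2 as before. Let $x\in I\setminus\hat B$. The null agents get at least $0$ and $x(N)=1900$; if all $x(\hat T)\ge100$, then all are equal to $100$ and the null agents get $0$, so $x\in\hat B$, a contradiction. So some $x(\hat T)<100$. By Step 3 and convexity, $\hat C$ projects onto the whole simplex $\{y\ge0:y(\hat T)=100\}$. So some $z\in\hat C$ pays $x_g+(100-x(\hat T))/m$ to each $g\in\hat T$, and it dominates $x$ via $\hat T$. As $z\in V$, $x\notin V$.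

**Step 5** (Lemma 3): write $x\gg_cy$ if $x_{c^s}>y_{c^s}$ for all $s$. If $x\in\hat P_{i+1}$, $y\in\hat P_i$ and $x\gg_cy$, then $x$ dominates $y$ via $\hat D_i=(a_i,b_{i+1},c^3,\dots,c^m)$: $x_{a_i}=100>99\ge y_{a_i}$, $x_{b_{i+1}}>0=y_{b_{i+1}}$, all copies of $c$ gain, and $x(\hat D_i)=\bar x(D_i)\le101$.

**Step 6** (the points of the walk): the parameter becomes a vector. Let
$$\Delta=\Big\{\tau\in\mathbb R^{m-2}_{\ge0}:\ \sum_s\tau_s<1\Big\}.$$
For $\tau\in\Delta$ let $e_i(\tau)$ be the lift of $e_i(\sum_s\tau_s)$ in which $c^s$ receives $\tau_s$ and all other splittings are equal. Then $e_i(\tau)\in\hat P_i$.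

**Step 7** (Lemma 6): if $x\in\hat B$ dominates $e=e_i(\tau)$, then it does so via $\hat D_i$. By Step 2 the domination is via some $\hat\theta$ of positive value. It is not diagonal, since $x(\hat T)=100=e(\hat T)$. In the proof of Lemma 6, every exclusion by an agent at $100$ used an agent of $M_1\cup M_2$: one of $k,l,n,d,a$ in sector 1, or $q$ in sector 2. These agents are not split, and $x\in\hat B$ pays each of them at most $100$. All the other exclusions used $e(\theta)\ge v(\theta)$, and now $e(\hat\theta)=\bar e(\theta)\ge v(\theta)$ excludes $\hat\theta$ in the same way.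

**Step 8** (Lemma 7): let $z^*,z\in\hat C$ with $z^*(\hat\theta)=z(\hat\theta)=v(\theta)$, and let $x\in\hat B$ be such that each $g\in\hat\theta$ has $x_g<z^*_g$, or $x_g=z_g^*<z_g$. Then $(1-\varepsilon)z^*+\varepsilon z\in\hat C$ has sum $v(\theta)$ on $\hat\theta$ and, for small $\varepsilon>0$, exceeds $x$ on $\hat\theta$. So some point of $\hat C$ dominates $x$.

**Step 9** (Lemma 8): if $V$ is stable and $x\in V$ dominates $e_i(\tau)$, then $x\in\hat P_{i+1}$ and $x_{c^s}>\tau_s$ for all $s$. By Step 4, $x\in\hat B$ and no point of $\hat C$ dominates $x$. By Step 7,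
$$x_{a_i}>99,\qquad x_{b_{i+1}}>0,\qquad x_{c^s}>\tau_s\ge0\ \text{ for all }s,\qquad x_{a_i}+x_{b_{i+1}}+\bar x_c\le101,$$
so $x_{a_i'}<1$, $\bar x_c<2$ and $x_{b_{i+1}}<2$. We go through the seven steps of Lemma 8.

- *$K_i$.* If $x_{k_i}<100$, use the lift of $Z^K$ in which $c^s$ receives $x_{c^s}+(12-\bar x_c)/(m-2)$. These amounts strictly exceed $x_{c^s}$ and sum to $12$. The lift pays $100>x_{k_i}$ and $1>x_{a_i'}$, and its sum on $\hat K_i$ is $113$. So it dominates $x$, a contradiction. Hence $x_{k_i}=100$ and $x_{k_i'}=0$.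
- *$L_i$.* If $x_{l_i}<100$, use the lift of $Z^L$ in which $c^s$ receives $x_{c^s}+(9-\bar x_c)/(m-2)$. These amounts exceed $x_{c^s}$ and sum to $9$; further $100>x_{l_i}$, $2>x_{b_{i+1}}$, and the sum on $\hat L_i$ is $111$, a contradiction. Hence $x_{l_i}=100$, and all copies of $l_i''$ get $0$ in $x$.

In the remaining steps apply Step 8 with the equal lift of $Z_i^*$ as $z^*$ and the equal lift of the second point as $z$. Sums on tuples are those in $\Gamma$, so tightness carries over.

- *$N_i$* (second point $X$). Agents: $n_i$, $k_i'$ and the copies of $l_i''$. We have $x_{k_i'}=0<25$, and each copy of $l_i''$ has $0$ in $x$ and in $z^*$, and $28/(m-2)>0$ in $z$. So $x_{n_i}=100$, and all copies of $n_i''$ get $0$.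
- *$Q_i$* (second point $X$). $x_{d_{i+1}}<100$ because $x_{b_{i+1}}>0$; the copies of $n_i''$ have $0$ in $x$ and in $z^*$, and $53/(m-2)>0$ in $z$. So $x_{q_i}=100$, hence $x_{p_i}=0$ and all copies of $r_i$ get $0$.
- *$A_i$* (second point $Z^L$). $x_{k_i'}=0<6$, and the copies of $r_i$ have $0$ in $x$ and in $z^*$, and $4/(m-2)>0$ in $z$. So $x_{a_i}=100$.
- *$F_i$* (second point $X$). $x_{k_i'}=0<25$, and the copies of $r_i$ have $0$ in $x$ and in $z^*$, and $14/(m-2)>0$ in $z$. So $x_{d_{i+2}}=100$ and $x_{b_{i+2}}=0$.
- *$H_i$* (second point $Z^H$). $x_{p_i}=0<0.5$, and the copies of $l_i''$ have $0$ in $x$ and in $z^*$, and $0.5/(m-2)>0$ in $z$; $z^*$ pays $1$ to $a_{i+1}'$. So $x_{a_{i+1}'}\ge1$ and $x_{a_{i+1}}\le99$.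

Therefore $\bar x\in P_{i+1}$, that is, $x\in\hat P_{i+1}$.

**Step 10** (the walk): suppose $V$ is stable and $y\in V\cap\hat P_i$. Since $\bar y_c<1$, we can choose $u\in\Delta$ with $u_s>y_{c^s}$ for all $s$. By Step 5, $e_{i+1}(u)$ dominates $y$, so it is not in $V$, and by Step 9 it is dominated by some $y'\in V\cap\hat P_{i+2}$ with $y'_{c^s}>u_s$ for all $s$. Since $\bar y'_c<1$, choose $u'\in\Delta$ with $u'_s>y'_{c^s}$ for all $s$. As $i=(i+2)+1$, Step 5 says that $e_i(u')$ dominates $y'$, so it is not in $V$, and by Step 9 it is dominated by some $x\in V\cap\hat P_{i+1}$ with $x_{c^s}>u'_s$ for all $s$. Then $x\gg_cy$, so $x$ dominates $y$ by Step 5, contradicting internal stability. So $V\cap\hat P_i=\emptyset$ for all $i$. But then $e_0(0)\in\hat P_0$ is not in $V$, and by Step 9 it is dominated by an element of $V\cap\hat P_1=\emptyset$, a contradiction. Hence this $m$-sided game has no stable set.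

**Step 11** (comparison with two sectors): for every $m\ge3$ we have found $m$-sided games without a stable set, of all sizes $n_1,\dots,n_m\ge19$. For $m=2$ stable sets always exist, by the paper of Núñez and Rafels cited in Section 3. So existence is guaranteed for all $m$-sided markets, $m\ge2$, if and only if $m=2$. $\blacksquare$
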